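# Direct limits of closed towers of ANR's for stratifiable spaces

## 1. Feet, heights, and the sets $C_n$

Let $X_1\subset X_2\subset\cdots$ be a tower of nonempty spaces, each a closed subspace of the next, and let $X=\bigcup_nX_n$ carry the weak topology: $A\subset X$ is closed iff every $A\cap X_n$ is closed in $X_n$. Suppose that $X$ sits as a closed subset in a larger space $Y$, and put $\Gamma=Y\setminus X$. These notes turn on one way of cutting $Y$ into pieces.

Suppose that each $y\in\Gamma$ has been given a finite nonempty set $A(y)\subset X$, whose points we call the *feet* of $y$, and a number $d(y)>0$, its *height*. Suppose also that $X$ carries a pseudometric $\delta$, and write $d_n(x)=\delta(x,X_n)=\inf\{\delta(x,z):z\in X_n\}$. Put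
$$C_n=X_n\cup\{y\in\Gamma:\ d_n(a)\le d(y)\ \text{ for all } a\in A(y)\}.\tag{1}$$
A point off $X$ is in $C_n$ when it is at least as high above $X$ as each of its feet is far from $X_n$. Clearly $C_n\cap X=X_n$, and $C_n\subset C_{n+1}$ because $d_{n+1}\le d_n$.

We also replace the topology of $Y$. For $O\subset X$ and $\varepsilon>0$ let
$$L(O,\varepsilon)=\{y\in\Gamma:\ A(y)\subset O,\ d(y)<\varepsilon\}.\tag{2}$$
Let $Y'$ be the set $Y$ in which $M$ is open iff $M\cap\Gamma$ is open in $\Gamma$, $M\cap X$ is open in $X$, and
$$\text{for every }x\in M\cap X\text{ there are an open }O\ni x\text{ in }X\text{ and }\varepsilon>0\text{ with }L(O,\varepsilon)\subset M.\tag{3}$$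
This is a topology. Unions are clear, and for finite intersections use $L(O\cap O',\min(\varepsilon,\varepsilon'))\subset L(O,\varepsilon)\cap L(O',\varepsilon')$.

**Example 1.** Let $Y=[0,1]$, $X_1=\{0\}$ and $X_n=X=\{0,1\}$ for $n\ge2$, with $\delta(0,1)=1$. Let $A(y)=\{0\}$ for $0<y\le\frac13$, $A(y)=\{0,1\}$ for $\frac13<y<\frac23$, $A(y)=\{1\}$ for $\frac23\le y<1$, and let $d(y)=6\min(y,1-y)$. Here $d_1(0)=0$ and $d_1(1)=1$. A point $y\le\frac13$ is in $C_1$. A point in $(\frac13,\frac23)$ has height greater than $2$, so it is in $C_1$. A point $y\ge\frac23$ is in $C_1$ iff $6(1-y)\ge1$. Hence $C_1=[0,\frac56]$ and $C_2=[0,1]$. For $\varepsilon\le2$ we get $L(\{0\},\varepsilon)=(0,\varepsilon/6)$, and similarly at $1$, so $Y'=[0,1]$ with its usual topology. But for $\varepsilon>2$ we get $L(\{0\},\varepsilon)=(0,\frac13]$, which is not open. The sets $O\cup L(O,\varepsilon)$ are therefore not, in general, open in $Y'$. This will cost some work in Section 6.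

The construction is for the following question. Suppose that each $X_n$ has the neighborhood retract property in the class of stratifiable spaces. Does the direct limit $X$ have it? For this we must take any stratifiable $Y$ that contains $X$ as a closed set and retract a neighborhood of $X$ onto $X$. We shall do so stage by stage along $C_1\subset C_2\subset\cdots$. This works because, with the right choice of feet, heights and $\delta$, the space $Y'$ is stratifiable, its topology is coarser than that of $Y$, and $Y'$ is the direct limit of the sets $C_n$.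

## 2. Stratifiable spaces, their retracts, and direct limits

Maps are continuous. "Coarser" does not mean strictly coarser.

**Definition.** A $T_1$ space $X$ is *stratifiable* if to each open $U\subset X$ one can assign open sets $U_n$ $(n\ge1)$ such that (a) $\overline{U_n}\subset U$ for all $n$, (b) $\bigcup_nU_n=U$, (c) $U_n\subset V_n$ for all $n$ whenever $U\subset V$. The class of stratifiable spaces is denoted $\mathcal S$.

Replacing $U_n$ by $U_1\cup\dots\cup U_n$ keeps (a)–(c), so we may assume $U_n\subset U_{n+1}$. We then speak of an *increasing* stratification. Every metrizable space is stratifiable: with a metric $\rho$, put $U_n=\{x:\rho(x,X\setminus U)>1/n\}$ for $U\ne X$, and $X_n=X$ for the open set $U=X$. The closure of $U_n$ lies in $\{\rho(x,X\setminus U)\ge 1/n\}\subset U$, and (c) holds because a smaller complement is farther away.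

**Definition.** A space $X\in\mathcal S$ is an *ANR($\mathcal S$)* if, whenever $X$ is embedded as a closed subset of a space $Y\in\mathcal S$, it is a retract of some neighborhood of $X$ in $Y$. It is an *AR($\mathcal S$)* if it is always a retract of all of $Y$. A space $T$ is an *ANE($\mathcal S$)* if every map $f:A\to T$ from a closed subset $A$ of a space $Z\in\mathcal S$ extends over a neighborhood of $A$, and an *AE($\mathcal S$)* if $f$ always extends over $Z$.

We use the following facts.

* **(F1)** (Ceder; Borges, *On stratifiable spaces*, Pacific J. Math. 17 (1966)) Every subspace of a stratifiable space is stratifiable. Stratifiable spaces are paracompact Hausdorff, hence collectionwise normal, and they are perfectly normal. Thus open covers have subordinated locally finite partitions of unity; every closed set is the zero set of a map to $[0,1]$; and every discrete family of closed sets $P$ has a discrete family of open sets $G_P\supset P$. (A family is *discrete* if each point of the space has a neighborhood meeting at most one member.)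
* **(F2)** (Borges, ibid.) If $A$ is closed in $Z\in\mathcal S$, $T\in\mathcal S$ and $f:A\to T$ is a map, then the adjunction space $Z\cup_fT$ (identify $a$ with $f(a)$) is in $\mathcal S$. Recall that $T$ is a closed subspace of it.
* **(F3)** (Borges, ibid.) A space dominated by a family of closed stratifiable subspaces is stratifiable. *Dominated* means: a set $A$ is closed as soon as some subfamily covers $A$ and $A$ meets each member of that subfamily in a closed set.
* **(F4)** (Gruenhage, *Stratifiable spaces are $M_2$*, Topology Proc. 1 (1976); Junnila, *Neighbornets*, Pacific J. Math. 76 (1978)) A stratifiable space has a *$\sigma$-closure-preserving quasi-base*: a family $\mathfrak B=\bigcup_i\mathfrak B_i$, each $\mathfrak B_i$ closure-preserving, such that for $x\in U$ open there is $B\in\mathfrak B$ with $x\in\operatorname{int}B\subset B\subset U$.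
* **(F5)** (Borges' Dugundji extension theorem) Maps from closed subsets of stratifiable spaces to locally convex spaces extend with values in the convex hull of the image. Hence convex subsets of normed spaces are AE($\mathcal S$). (Used only in examples and in the Corollary.)

*About (F4).* A family is closure-preserving if the closure of the union of any subfamily is the union of the closures. For closed members, this says that all unions of subfamilies are closed. The intervals $[-\frac1k,\frac1k]$ in $\mathbb R$ form such a family, since the union of any nonempty subfamily is its largest member; yet the family is not locally finite at $0$. We may assume the members of $\mathfrak B$ closed and $\mathfrak B_1\subset\mathfrak B_2\subset\cdots$. Indeed, closures of a closure-preserving family form a closure-preserving family, because $\overline{\bigcup\overline B}=\overline{\bigcup B}=\bigcup\overline B$. The quasi-base property survives by regularity: choose $x\in V\subset\overline V\subset U$ with $V$ open, and $B\subset V$, so that $\overline B\subset U$. Finally, a finite union of closure-preserving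 families is closure-preserving.

*ANR($\mathcal S$) implies ANE($\mathcal S$).* Let $T$ be an ANR($\mathcal S$) and $f:A\to T$ a map, $A$ closed in $Z\in\mathcal S$. By (F2), $T$ is a closed subset of $Z\cup_fT\in\mathcal S$, so there is a retraction $\rho:V\to T$ of a neighborhood $V$ of $T$. If $\pi:Z\to Z\cup_fT$ is the natural map, then $\rho\circ\pi$ is defined on the neighborhood $\pi^{-1}(V)$ of $A$ and equals $f$ on $A$. In the same way, AR($\mathcal S$) implies AE($\mathcal S$).

*The direct limit.* Let each $X_n\in\mathcal S$ be closed in $X_{n+1}$. A closed subset of $X_n$ has closed trace on every $X_m$: for $m\ge n$ it is closed in $X_m$, and for $m<n$ intersect with $X_m$. So each $X_n$ is a closed subspace of $X=\operatorname{dir\,lim}X_n$. The family $\{X_n\}$ dominates $X$. Let a subfamily cover $A$ and meet $A$ in closed sets. If it is infinite, it is cofinal and all traces $A\cap X_n$ are closed. If it is finite, $A$ lies in its largest member and is closed there. So $X\in\mathcal S$ by (F3).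

**Example 2 (the fan).** Let $X$ be a union of arcs $\{(k,t):0\le t\le1\}$, $k\ge1$, with all $(k,0)$ identified to one point $0$. Let $X_n$ be the star formed by the first $n$ arcs, with its usual compact topology, and $X=\operatorname{dir\,lim}X_n$. Each $X_n$ is an AR($\mathcal S$). For $n=1$ it is an interval. For $n\ge2$, realize it as the union of the segments $[0,e_k]$ in $[0,1]^n$. The cube retracts onto it by $v\mapsto(M_1-M_2)e_k$, where $M_1\ge M_2$ are the two largest coordinates of $v$ and $k$ is the index of a largest one. This is well defined and continuous, since the image is $0$ whenever $M_1=M_2$, and it fixes the segments, where $M_2=0$. A retract of an AE($\mathcal S$) is an AE($\mathcal S$), so (F5) applies. The fan is not first countable at $0$. Given neighborhoods $W_1,W_2,\dots$ of $0$, pick $t_k>0$ with $(k,t_k)\in W_k$. The set $\{(k,t_k):k\ge 1\}$ is closed, and its complement is a neighborhood of $0$ containing no $W_k$. So $X$ is stratifiable but not metrizable.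

Cauty's known theorem says that the direct limit of a tower of compact ANR's for the class of metrizable spaces is an ANR($\mathcal S$). The paper *Some results and problems on ANR's for stratifiable spaces* is the source of the general question. We prove the following.

**Theorem 1.** Let $X_1\subset X_2\subset\cdots$ be ANR($\mathcal S$)'s, each closed in the next. Then $X=\operatorname{dir\,lim}X_n$ is an ANR($\mathcal S$). If all $X_n$ are AR($\mathcal S$)'s, then $X$ is an AR($\mathcal S$).

**Theorem 2.** Let $X=\operatorname{dir\,lim}X_n$ be the direct limit of a tower of nonempty stratifiable spaces, each closed in the next, and let $X$ be closed in $Y\in\mathcal S$. Then there is a coarser stratifiable topology $Y'$ on $Y$, inducing the same topologies on $X$ and on $Y\setminus X$ and having $X$ as a closed set, together with closed sets $C_1\subset C_2\subset\cdots$ of $Y'$ with $C_n\cap X=X_n$ and $Y'=\operatorname{dir\,lim}C_n$.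

## 3. Gluing retractions along a filtration of the ambient space

**Towers with clopen steps.** If every $X_n$ is open as well as closed in $X_{n+1}$, no new idea is needed. Put $P_1=X_1$ and $P_n=X_n\setminus X_{n-1}$. These sets are clopen in $X$ and partition it. If $X$ is closed in $Y\in\mathcal S$, they form a discrete family of closed subsets of $Y$: a point off $X$ has a neighborhood missing $X$, and a point of $P_n$ has one that meets $X$ inside $P_n$. Take a discrete family of open sets $G_n\supset P_n$. Since $X_n$ is an ANE($\mathcal S$), the inclusion $P_n\to X_n$ extends over an open neighborhood of $P_n$ in $G_n$. The preimage of the open set $P_n\subset X_n$ is a neighborhood that retracts onto $P_n$. The $G_n$ are disjoint, so these retractions together retract a neighborhood of $X$. In the fan this fails at once, because the pieces accumulate at $0$.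

**A direct attempt, and what it lacks.** Extend $\mathrm{id}_{X_1}$ to a retraction $r_1$ of a neighborhood $N_1$ of $X_1$ in $Y$, then extend $r_1\cup\mathrm{id}_{X_2}$, and so on. This breaks at the second step. In the fan, every neighborhood $N_1$ of $X_1$ contains points $(2,t)$ with small $t>0$. There $r_1$ has values in $X_1$, while the second map is to be the identity. We must therefore define $r_1$ only on a set that meets $X$ exactly in $X_1$. If $Y$ comes with a suitable filtration, this is enough.

**Lemma 1 (gluing).** Let $X=\operatorname{dir\,lim}X_n$ with $X_n$ as in Theorem 1. Let $Z\in\mathcal S$ contain $X$ as a closed subspace, and let $C_1\subset C_2\subset\cdots$ be closed sets of $Z$ with $C_n\cap X=X_n$ and $Z=\operatorname{dir\,lim}C_n$. Then some open $N\supset X$ in $Z$ retracts onto $X$. If all $X_n$ are AR($\mathcal S$)'s, we can take $N=Z$.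

*Proof.* **Step 1: define maps on the stages.** Put $C_0=N_0=X_0=\emptyset$. We construct closed sets $N_n\subset C_n$ and maps $r_n:N_n\to X_n$ with
$$N_{n-1}\cup X_n\subset\operatorname{int}_{C_n}N_n,\qquad r_n|_{N_{n-1}}=r_{n-1},\qquad r_n|_{X_n}=\mathrm{id}.$$
Suppose $N_{n-1}\subset C_{n-1}$ and $r_{n-1}$ are given. Then $N_{n-1}\cap X_n\subset C_{n-1}\cap X=X_{n-1}\subset N_{n-1}$, so $N_{n-1}\cap X_n=X_{n-1}$, and there $r_{n-1}$ is the identity. Hence $r_{n-1}$ and $\mathrm{id}_{X_n}$ define a map $N_{n-1}\cup X_n\to X_n$. It is continuous, since both sets are closed in $C_n$. By (F1), $C_n\in\mathcal S$. As $X_n$ is an ANE($\mathcal S$), the map extends over an open neighborhood of $N_{n-1}\cup X_n$ in $C_n$. By normality this neighborhood contains a closed set $N_n$ with $N_{n-1}\cup X_n\subset\operatorname{int}_{C_n}N_n$. Let $r_n$ be the restriction to $N_n$. In the AR case $X_n$ is an AE($\mathcal S$), and we take $N_n=C_n$.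

**Step 2: show that the union is continuous.** Let $N=\bigcup_nN_n\supset X$ and let $r:N\to X$ be the common extension of the $r_n$; then $r|_X=\mathrm{id}$. For $O$ open in $X$ and each $m$ we claim
$$r^{-1}(O)\cap C_m=\bigcup_{n\ge m}\big(\operatorname{int}_{C_n}N_n\cap r_n^{-1}(O)\big)\cap C_m .\tag{4}$$
The inclusion $\supset$ is clear. If $p\in C_m$, $p\in N_k$ and $r(p)\in O$, take $n\ge\max(m,k+1)$. Then $p\in N_{n-1}\subset\operatorname{int}_{C_n}N_n$ and $r_n(p)=r(p)\in O$. Each set in large parentheses is open in $C_n$, so the right side of (4) is open in $C_m$. As $Z=\operatorname{dir\,lim}C_m$, the set $r^{-1}(O)$ is open in $Z$. With $O=X$ we see that $N$ is open. So $r$ is a retraction of the open set $N$ onto $X$, and $N=Z$ in the AR case. $\square$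

**Where the topology of $Y$ gets in the way.** One might hope to use the sets (1) inside $Y$ with its given topology. This can fail.

**Example 3.** Let $X$ be the fan. Let $T=\{0\}\cup\{y_{k,j}:k,j\ge1\}$, where the $y_{k,j}$ are isolated and the basic neighborhoods of $0$ are $\{0\}\cup\{y_{k,j}:k>n,\ j>g(k)\}$ for $n\in\mathbb N$ and $g:\mathbb N\to\mathbb N$. Then $T$ is stratifiable. It is $T_1$. If $0\in U$, the open set $U$ is clopen, and we put $U_n=U$; if $0\notin U$, let $U_n$ consist of the points of $U$ among the first $n$ in a fixed enumeration of $T\setminus\{0\}$, a finite closed set. Let $Y$ be the union of $X$ and $T$ glued at $0$, which is stratifiable by (F2). Here $\Gamma=\{y_{k,j}\}$. Take $A(y_{k,j})=\{(k,\frac1j)\}$, $d(y_{k,j})=\frac1{4j}$, and let $\delta$ be half the path length in the fan. For $k>n$ we have $d_n((k,\frac1j))=\frac1{2j}>d(y_{k,j})$, and for $k\le n$ this distance is $0$. So $C_n=X_n\cup\{y_{k,j}:k\le n\}$. Near $0\in Y$ there are no points $y_{k,j}$ with $k\le n$, so $\Gamma\cap C_n$ is clopen in $C_n$. The maps $r_n:C_n\to X_n$ that are the identity on $X_n$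 and send all $y_{k,j}$ to $(1,1)$ are continuous and satisfy all the conditions of Step 1 with $N_n=C_n$. Their union is not continuous at $0$, because every neighborhood of $0$ contains points $y_{k,j}$. Equivalently, $\Gamma$ has closed trace on every $C_n$ but is not closed in $Y$, so $Y\neq\operatorname{dir\,lim}C_n$. In $Y'$ things are different. Let $O\ni0$ be open in $X$ and $\varepsilon>0$. For each fixed $k$ the set $L(O,\varepsilon)$ contains $y_{k,j}$ for all large $j$, so $y_{k,j}\to0$ in $C_k$ as $j\to\infty$. A map $r_k$ that is continuous for $Y'$ must respect this.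

**The way past.** A retraction that is continuous for a coarser topology on $Y$ is continuous for $Y$. So we may give up the topology of $Y$, provided that the topology on $X$ is kept, that the new space is still stratifiable (Lemma 1 extends maps over its closed subsets $C_n$), and that the new space is the direct limit of the $C_n$. This is Theorem 2, and Sections 4 to 7 prove it with the space $Y'$ of Section 1.

From here to the end of Section 7, $X=\operatorname{dir\,lim}X_n$ is the limit of a tower of nonempty stratifiable spaces, each closed in the next; $X$ is closed in $Y\in\mathcal S$; and $\Gamma=Y\setminus X\ne\emptyset$.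

## 4. Choosing the feet

Near a point $x$ of $X$, feet must be near $x$. The next lemma, due to Borges, arranges this. The feet are indexed by a partition of unity, so that locally only finitely many feet occur.

**Lemma 2.** There are a locally finite partition of unity $(p_j)_{j\in J}$ on $\Gamma$ and points $a_j\in X$ such that, with $A(y)=\{a_j:p_j(y)>0\}$ for $y\in\Gamma$ (a finite nonempty set), the following holds: for every $x\in X$ and open $O\ni x$ in $X$ there is a neighborhood $W$ of $x$ in $Y$ with $A(y)\subset O$ for all $y\in W\setminus X$.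

*Proof.* **Step 1: small neighborhoods that can be compared.** Fix an increasing stratification of $Y$. For $x\in U$ open put $n(U,x)=\min\{n:x\in U_n\}$ and
$$U_x=U_{n(U,x)}\setminus\overline{(Y\setminus\{x\})_{n(U,x)}} .$$
This is open, and it contains $x$ since $\overline{(Y\setminus\{x\})_n}\subset Y\setminus\{x\}$. The comparison rule is
$$\text{if } U_x\cap V_z\neq\emptyset\text{ and }n(U,x)\le n(V,z),\text{ then }z\in U.\tag{5}$$
Indeed, if $z\notin U$, then $U\subset Y\setminus\{z\}$, so $U_x\subset U_{n(U,x)}\subset(Y\setminus\{z\})_{n(U,x)}\subset(Y\setminus\{z\})_{n(V,z)}$, and this last set is disjoint from $V_z$.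

**Step 2: the choice of $a_j$.** The sets $\Gamma_y$, $y\in\Gamma$ (Step 1 for the open set $\Gamma$), cover the paracompact space $\Gamma$. Take a locally finite partition of unity $(p_j)$ on $\Gamma$ and $y_j\in\Gamma$ with $\{p_j>0\}\subset\Gamma_{y_j}$. Let $\mathcal T_j$ be the set of pairs $(U,a)$ with $a\in X$, $U$ an open neighborhood of $a$ in $Y$, and $y_j\in U_a$. For such a pair $n(U,a)<n(\Gamma,y_j)$. Otherwise (5), applied to $\Gamma_{y_j}\cap U_a\ni y_j$, would give $a\in\Gamma$. So these numbers are bounded. If $\mathcal T_j\ne\emptyset$, choose $(U^j,a_j)\in\mathcal T_j$ with $n(U^j,a_j)$ maximal; otherwise let $a_j\in X$ be arbitrary.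

**Step 3: feet of nearby points are near.** Given $x\in O$, put $U=Y\setminus(X\setminus O)$, which is open in $Y$, then $U'=U_x$ and $W=U'_x$. Let $y\in W\setminus X$ and $p_j(y)>0$; then $y\in U'_x\cap\Gamma_{y_j}$. If $n(\Gamma,y_j)\le n(U',x)$, then (5) gives $x\in\Gamma$, which is false. So $n(U',x)<n(\Gamma,y_j)$, and (5) gives $y_j\in U'=U_x$. Hence $(U,x)\in\mathcal T_j$, so $n(U,x)\le n(U^j,a_j)$, and $y_j\in U_x\cap U^j_{a_j}$. By (5), $a_j\in U\cap X=O$. $\square$

We shall need one consequence of the way feet depend on $y$. For any family $\mathcal E$ of subsets of $X$,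
$$\{y\in\Gamma: A(y)\subset S\text{ for some }S\in\mathcal E\}\ \text{ is closed in }\Gamma.\tag{6}$$
Indeed, let $y_0$ be outside this set. The set $\{y:p_j(y)>0\text{ whenever }p_j(y_0)>0\}$ is a finite intersection of open sets, and on it $A(y)\supset A(y_0)$. So none of its points is in the set (6).

## 5. A pseudometric adapted to the quasi-base, and the height

Let $\mathfrak B_1\subset\mathfrak B_2\subset\cdots$ be as in (F4) for $X$, with closed members. In general no continuous pseudometric on $X$ gives its topology. We ask for less: $\delta$ should, from each point $x$ and for each $i$ separately, keep a positive distance from all members of $\mathfrak B_i$ that miss $x$. If $X$ is metrizable with a metric $\rho\le1$, then $\delta=\rho$ already does this, because the union of the members of $\mathfrak B_i$ that miss $x$ is closed.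

**Lemma 3.** There is a continuous pseudometric $\delta\le1$ on $X$ such that

(i) for all $x\in X$ and $i$: $\inf\{\delta(x,z):z\in B\in\mathfrak B_i,\ x\notin B\}>0$ (with $\inf\emptyset=1$);

(ii) $d_n(x)=\delta(x,X_n)$ vanishes exactly on $X_n$.

*Proof.* **Step 1: closed sets as intersections of controlled open sets.** Fix an increasing stratification of $X$. Put $g(j,x)=X\setminus\overline{(X\setminus\{x\})_j}$, an open neighborhood of $x$, and $G_j(F)=\bigcup_{x\in F}g(j,x)$ for closed $F$. Then $\bigcap_jG_j(F)=F$. To see this, let $z\notin F$; then $z\in(X\setminus F)_j$ for some $j$, and for $x\in F$ we have $(X\setminus F)_j\subset(X\setminus\{x\})_j$, so $z\notin g(j,x)$.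

**Step 2: sort points by the members of $\mathfrak B_i$ that contain them.** Fix $i$. Let
$$V(x)=X\setminus\bigcup\{B\in\mathfrak B_i:x\notin B\},\qquad C(x)=\bigcap\{B\in\mathfrak B_i:x\in B\},$$
with $C(x)=X$ if no member contains $x$. The set $V(x)$ is an open neighborhood of $x$ because $\mathfrak B_i$ is closure-preserving with closed members. Both $z\in C(x)$ and $x\in V(z)$ say that each member containing $x$ contains $z$, so $z\in C(x)\iff x\in V(z)$. Write $x\sim z$ if $x,z$ lie in the same members of $\mathfrak B_i$; this holds iff $z\in V(x)$ and $x\in V(z)$. The class of $x$ is $[x]=C(x)\cap V(x)$. The sets $C(x)$ and $V(x)$ depend only on $[x]$.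

**Step 3: cut the classes into discrete families of closed sets.** Put $P_j(x)=C(x)\setminus G_j(X\setminus V(x))$. It is closed, depends only on $[x]$, and lies in $[x]$ because $X\setminus V(x)\subset G_j(X\setminus V(x))$. By Step 1, $\bigcup_jP_j(x)=C(x)\setminus(X\setminus V(x))=[x]$. For fixed $j$ let $\mathcal P_{ij}$ be the family of distinct nonempty sets $P_j(x)$. It is discrete. Let $w\in X$, and suppose that the neighborhood $V(w)\cap g(j,w)$ of $w$ contains some $z\in P_j(x)$. Then $z\sim x$ and $V(z)=V(x)$. If $w\notin V(x)$, then $z\in g(j,w)\subset G_j(X\setminus V(x))$, contradicting $z\in P_j(x)$. So $w\in V(z)$. Also $z\in V(w)$. Hence $w\sim z\sim x$ and $P_j(x)=P_j(w)$. Thus at most one member meets this neighborhood.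

**Step 4: pseudometrics for $\mathcal P_{ij}$.** For $P\in\mathcal P_{ij}$ let $V(P)$ be the common value of $V$ on $P$; then $P\subset V(P)$. By collectionwise normality there is a discrete family of open sets $G_P$ with $P\subset G_P$. Intersecting with $V(P)$, we may assume $G_P\subset V(P)$. Choose maps $u_P:X\to[0,1]$ with $u_P=1$ on $P$ and $u_P=0$ off $G_P$, and put $\delta_{ij}(x,z)=\sup_P|u_P(x)-u_P(z)|\le1$. This is a pseudometric. It is continuous: any two points have neighborhoods each of which meets at most one $G_P$, so on their product at most two indices $P$ matter. If $x\in P\in\mathcal P_{ij}$ and $\delta_{ij}(x,z)<1$, then $u_P(z)>0$, so $z\in G_P\subset V(P)=V(x)$.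

**Step 5: add up.** Let $f_n:X\to[0,1]$ be a map with zero set $X_n$, and put
$$\delta(x,z)=\tfrac12\sum_{i,j\ge1}2^{-i-j}\delta_{ij}(x,z)+\tfrac12\sum_{n\ge1}2^{-n}|f_n(x)-f_n(z)| .$$
By uniform convergence $\delta$ is a continuous pseudometric, and $\delta\le1$. For (i), given $x$ and $i$, choose $j$ with $x\in P_j(x)$, which is possible by Step 3. If $z\in B\in\mathfrak B_i$ and $x\notin B$, then $z\notin V(x)$. By Step 4, $\delta_{ij}(x,z)=1$, so $\delta(x,z)\ge2^{-i-j-1}$. For (ii), if $x\notin X_n$, then $\delta(x,z)\ge2^{-n-1}f_n(x)>0$ for all $z\in X_n$, so $d_n(x)>0$; on $X_n$ clearly $d_n=0$. $\square$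

The functions $d_n$ satisfy $|d_n(x)-d_n(z)|\le\delta(x,z)$, so they are continuous on $X$. Moreover $d_{n+1}\le d_n$.

The height must be continuous, and large compared with the spread of the feet.

**Lemma 4.** There is a continuous $d:Y\to[0,\infty)$ with $d^{-1}(0)=X$ and $\operatorname{diam}_\delta A(y)\le d(y)/2$ for $y\in\Gamma$.

*Proof.* For $k\ge0$ let $S_k=\{y\in\Gamma:\operatorname{diam}_\delta A(y)\ge2^{-k}\}$. For $x\in X$ apply Lemma 2 to $O=\{z:\delta(x,z)<2^{-k-2}\}$. For $y\in W\setminus X$ the feet lie in $O$, so $\operatorname{diam}_\delta A(y)\le2^{-k-1}<2^{-k}$ and $y\notin S_k$. Hence $\overline{S_k}\cap X=\emptyset$ (closure in $Y$). Take maps $\varphi_k:Y\to[0,1]$ equal to $0$ on $X$ and to $1$ on $\overline{S_k}$, and $\psi:Y\to[0,1]$ with zero set $X$. Put $d=\psi+\sum_{k\ge0}2^{2-k}\varphi_k$. The series converges uniformly, so $d$ is continuous, and $d^{-1}(0)=X$. If $\operatorname{diam}_\delta A(y)>0$, there is $k\ge0$ with $2^{-k}\le\operatorname{diam}_\delta A(y)<2^{1-k}$, because $\delta\le1$. Then $y\in S_k$ and $d(y)\ge2^{2-k}\ge2\operatorname{diam}_\delta A(y)$. $\square$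

## 6. $Y'$ is coarser than $Y$ and still stratifiable

With the feet of Lemma 2, the $\delta$ of Lemma 3 and the height of Lemma 4, let $C_n$, $L(O,\varepsilon)$ and $Y'$ be as in (1)–(3). First, four properties.

* (a) *$\Gamma$ is open in $Y'$, and $Y$, $Y'$ induce the same topologies on $\Gamma$ and on $X$.* By definition traces of $Y'$-open sets are open in $\Gamma$ and in $X$. Conversely, open subsets of $\Gamma$ are open in $Y'$, and for $O$ open in $X$ the set $O\cup\Gamma$ is open in $Y'$. In particular $X$ is closed in $Y'$.
* (b) *The identity $Y\to Y'$ is continuous.* Let $M$ be open in $Y'$. The set $M\cap\Gamma$ is open in $Y$. For $x\in M\cap X$ take $L(O,\varepsilon)\subset M$ with $x\in O$, and $W$ as in Lemma 2. Then $W\cap\{d<\varepsilon\}\cap(Y\setminus(X\setminus M))$ is a neighborhood of $x$ in $Y$. Its points in $\Gamma$ lie in $L(O,\varepsilon)\subset M$, and its points in $X$ lie in $M$.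
* (c) *$d$ is continuous on $Y'$.* For $s>0$ the set $\{d<s\}$ contains $X$ and $L(X,s)$, and for $s\ge0$ the set $\{d>s\}$ is an open subset of $\Gamma$.
* (d) *$Y'$ is $T_1$.* For $x\in X$ the set $(X\setminus\{x\})\cup\Gamma$ is open. For $y\in\Gamma$ the set $Y\setminus\{y\}$ is open because it contains $L(X,d(y))$.

**Lemma 5.** $Y'$ is stratifiable.

By Example 1 we cannot simply use sets $O\cup L(O,\varepsilon)$ as open sets. The set of points whose feet lie in $O$ is closed in $\Gamma$ by (6). We shall thicken such closed sets to open sets inside $\Gamma$, monotonically and without leaving a prescribed open set.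

*Proof.* Fix increasing stratifications $O\mapsto O_n$ of $X$ and $U\mapsto U_n$ of $\Gamma$.

**Step 1: a monotone thickening in $\Gamma$.** For $Q$ closed and $R$ open in $\Gamma$ with $Q\subset R$, put
$$M(Q,R)=\bigcup_n\big(R_n\setminus\operatorname{cl}_\Gamma(\Gamma\setminus Q)_n\big).$$
It is open. It contains $Q$: a point of $Q$ lies in some $R_n$, and it is not in $\operatorname{cl}_\Gamma(\Gamma\setminus Q)_n\subset\Gamma\setminus Q$. It increases if $Q$ and $R$ increase. Moreover, $\operatorname{cl}_\Gamma M(Q,R)\subset R$. If $z\in\Gamma\setminus R$, then $z\in\Gamma\setminus Q$, so $z\in(\Gamma\setminus Q)_m$ for some $m$, and $(\Gamma\setminus Q)_m\setminus\operatorname{cl}_\Gamma R_m$ is a neighborhood of $z$. It misses the $n$-th set of the union: for $n\ge m$ because $(\Gamma\setminus Q)_m\subset(\Gamma\setminus Q)_n$, and for $n\le m$ because $R_n\subset R_m$.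

**Step 2: define the stratification of $Y'$.** For $U$ open in $Y'$ and $n\ge1$ let
$$\mathcal G_n(U)=\{O\text{ open in }X: O\subset U,\ L(O,1/n)\subset U\},\qquad S_n(U)=\bigcup\{O_n:O\in\mathcal G_n(U)\}.$$
By monotonicity of the stratification of $X$,
$$\operatorname{cl}_XS_n(U)\subset\operatorname{cl}_X\Big(\big(\textstyle\bigcup\mathcal G_n(U)\big)_n\Big)\subset\textstyle\bigcup\mathcal G_n(U)\subset U.\tag{7}$$
Let
$$Q_n(U)=\{y\in\Gamma:d(y)\le\tfrac1{2n},\ A(y)\subset O_n\text{ for some }O\in\mathcal G_n(U)\},$$
$$R_n(U)=(U\cap\Gamma)\setminus\{y\in\Gamma:A(y)\subset X\setminus\operatorname{cl}_XS_n(U)\}.$$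
By (6), $Q_n(U)$ is closed and $R_n(U)$ is open in $\Gamma$. If $y\in Q_n(U)$ with $A(y)\subset O_n\subset O$, then $y\in L(O,1/n)\subset U$. Also $\emptyset\ne A(y)\subset S_n(U)$, so $y\in R_n(U)$. Thus $Q_n(U)\subset R_n(U)$, and we may put
$$H_n(U)=S_n(U)\cup M(Q_n(U),R_n(U)),\qquad U_n^*=H_n(U)\cup\big((U\cap\Gamma)_n\cap\{d>1/n\}\big).$$

**Step 3: $U_n^*$ is open in $Y'$.** Its traces on $X$ and $\Gamma$ are open. If $x\in S_n(U)$, say $x\in O_n$ with $O\in\mathcal G_n(U)$, then $L(O_n,\frac1{2n})\subset Q_n(U)\subset H_n(U)$, so (3) holds at $x$.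

**Step 4: $\operatorname{cl}_{Y'}U_n^*\subset U$.** By (c), the closure of $(U\cap\Gamma)_n\cap\{d>1/n\}$ lies in $\{d\ge1/n\}\subset\Gamma$. Hence it lies in $\operatorname{cl}_\Gamma(U\cap\Gamma)_n\subset U$. For $H_n(U)$, write $M$ for $M(Q_n(U),R_n(U))$. Since $\Gamma$ is open, closure points of $H_n(U)$ in $\Gamma$ lie in $\operatorname{cl}_\Gamma M\subset R_n(U)\subset U$. Now let $x\in X\setminus U$. By (7), $x\in B:=X\setminus\operatorname{cl}_XS_n(U)$. The set $B\cup(\Gamma\setminus\operatorname{cl}_\Gamma M)$ is open in $Y'$: its traces are open, and points with $A(y)\subset B$ are not in $R_n(U)\supset\operatorname{cl}_\Gamma M$, so it contains $L(B,1)$. It contains $x$ and misses $H_n(U)$. So $x$ is not a closure point.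

**Step 5: $\bigcup_nU_n^*=U$.** The inclusion $\subset$ is Step 4. If $y\in U\cap\Gamma$, then $y\in(U\cap\Gamma)_n$ and $d(y)>1/n$ for all large $n$. If $x\in U\cap X$, take $O\ni x$ and $\varepsilon$ as in (3) for $M=U$. Replacing $O$ by $O\cap U$, we have $O\subset U$. Then $O\in\mathcal G_n(U)$ once $1/n\le\varepsilon$, and $x\in O_n$ for all large $n$, so $x\in S_n(U)$ for large $n$.

**Step 6: monotonicity.** If $U\subset U'$, then $\mathcal G_n(U)\subset\mathcal G_n(U')$, so $S_n$ and $Q_n$ increase. The set removed in the definition of $R_n$ decreases, so $R_n$ increases. Hence $U_n^*\subset U_n'^*$. With (d), $Y'$ is stratifiable. $\square$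

## 7. $Y'$ is the direct limit of the sets $C_n$

**Lemma 6.**
(i) $C_n$ is closed in $Y'$, $C_n\cap X=X_n$, and $C_n\subset C_{n+1}$.
(ii) Every $y\in\Gamma$ is in the interior of some $C_n$; so $\bigcup_nC_n=Y$.
(iii) If $y\in\Gamma\setminus C_n$, then $d_n(a)>d(y)/2$ for *all* $a\in A(y)$.
(iv) $Y'=\operatorname{dir\,lim}C_n$: if $F\subset Y$ and $F\cap C_n$ is closed for each $n$, then $F$ is closed in $Y'$.

*Proof of (i)–(iii).* (i) Only closedness is left. If $y_0\in\Gamma\setminus C_n$, there is $j$ with $p_j(y_0)>0$ and $d_n(a_j)>d(y_0)$. The conditions $p_j(y)>0$ and $d(y)<d_n(a_j)$ persist near $y_0$, and they keep $y$ out of $C_n$. If $x\in X\setminus X_n$, let $r=d_n(x)/2>0$ and $O=\{d_n>r\}\ni x$. For $y\in L(O,r)$ every foot $a$ has $d_n(a)>r>d(y)$, so $y\notin C_n$. Thus $Y\setminus C_n$ satisfies (3), and its traces are open.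

(ii) Some open neighborhood $N\subset\Gamma$ of $y$ meets $\{p_j>0\}$ for only finitely many $j$. The corresponding points $a_j$ all lie in some $X_n$, so $d_n=0$ on $A(y')$ for every $y'\in N$, and $N\subset C_n$. Points of $X$ lie in some $X_n\subset C_n$.

(iii) Some $b\in A(y)$ has $d_n(b)>d(y)$. For any $a\in A(y)$ Lemma 4 gives $d_n(a)\ge d_n(b)-\delta(a,b)>d(y)-d(y)/2$. $\square$

Part (iii) is what the condition $\operatorname{diam}_\delta A(y)\le d(y)/2$ is for: leaving $C_n$ constrains all feet, not just one.

Now (iv). Let $F$ have closed traces on all $C_n$, and let $x\in X\setminus F$. We need an open $O\ni x$ and an $\varepsilon>0$ with $L(O,\varepsilon)\cap F=\emptyset$. On a single $C_m$ this is given. To pass from $C_n$ to $C_{n+1}$ for all $n$, we may shrink $O$ infinitely often off $X_n$, because the weak topology allows this. But we must not shrink $\varepsilon$ infinitely often.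

By (iii), $\varepsilon$ can stay fixed. A point $y\notin C_n$ satisfies $d(y)<2d_n(a)$ for each foot $a$, so feet close to $X_n$ force the height to be small. Suppose every $y$ had a single foot. Each $x'\in O\cap X_n$ has an open $D_{x'}\ni x'$ and an integer $k(x')$ such that $L(D_{x'},1/k(x'))$ misses $F\cap C_{n+1}$. Replace $O$ by its intersection with the union of the sets $D_{x'}\cap\{z:\delta(z,x')<\frac1{2k(x')}\}$. If $y\notin C_n$ has its foot $a$ in the set belonging to $x'$, then $d(y)<2d_n(a)\le2\delta(a,x')<1/k(x')$, so $y\in L(D_{x'},1/k(x'))$ and $y\notin F\cap C_{n+1}$. With several feet this argument stops: they may lie in different sets $D_{x'}$, $D_{x''}$, and then no single $L(D_{x'},1/k(x'))$ need contain $y$. The feet are $\delta$-close, but $D_{x'}$ need not contain a $\delta$-ball around $x'$. Lemma 3(i) and the nesting $\mathfrak B_1\subset\mathfrak B_2\subset\cdots$ are there to bring all feet into one set.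

**Lemma 7.** Let $F\subset Y$ have closed trace on every $C_n$, and let $\varepsilon>0$. Let $O$ be open in $X$ with $O\cap F=\emptyset$ and $L(O,\varepsilon)\cap F\cap C_n=\emptyset$. Then there is an open $O^+\subset O$ with $O^+\cap X_n=O\cap X_n$ and $L(O^+,\varepsilon)\cap F\cap C_{n+1}=\emptyset$.

*Proof.* Let $Q=L(O,\varepsilon)\cap F\cap C_{n+1}$. By hypothesis $Q\subset\Gamma\setminus C_n$, so Lemma 6(iii) applies to each $y\in Q$.

**Step 1: a locally finite cover by good sets.** Each $x'\in O\cap X_n$ is outside $F\cap C_{n+1}$, which is closed in $Y'$. So by (3) there are an open $D_{x'}\ni x'$ in $X$ and $k(x')\in\mathbb N$ with $L(D_{x'},1/k(x'))\cap Q=\emptyset$. The subspace $D=\bigcup D_{x'}$ of $X$ is paracompact by (F1). Let $\mathcal W$ be a cover of $D$ by open sets, locally finite in $D$ and refining $\{D_{x'}\}$. The members of $\mathcal W$ are open in $X$, and for each $W\in\mathcal W$ we can fix $k_W\in\mathbb N$ with $L(W,1/k_W)\cap Q=\emptyset$.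

**Step 2: the constants at $x'$.** For each $x'\in O\cap X_n$ choose $W_{x'}\in\mathcal W$ and $B_{x'}\in\mathfrak B_i$, for some $i$, with $x'\in\operatorname{int}B_{x'}\subset B_{x'}\subset W_{x'}$. Let $n(x')=\max(i,k_{W_{x'}})$, so that $B_{x'}\in\mathfrak B_{n(x')}$. By Lemma 3(i) choose $s(x')\in(0,1/n(x')]$ such that
$$\delta(x',z)\ge s(x')\quad\text{whenever } z\in B\in\mathfrak B_{n(x')}\text{ and }x'\notin B.\tag{8}$$

**Step 3: define $O^+$.** Put
$$E_{x'}=\operatorname{int}B_{x'}\cap\bigcap\{W\in\mathcal W:x'\in W\}\cap\{z:\delta(z,x')<s(x')/4\}.$$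
This is an open neighborhood of $x'$, because $\mathcal W$ is point-finite. On it $d_n\le\delta(\cdot,x')<s(x')/4$, because $x'\in X_n$. Let $O'=\bigcup_{x'\in O\cap X_n}E_{x'}$ and $O^+=O\cap O'$. Since $x'\in E_{x'}$, we have $O^+\cap X_n=O\cap X_n$.

**Step 4: all feet fall into one member of $\mathcal W$.** Suppose $y\in L(O^+,\varepsilon)\cap F\cap C_{n+1}$. Then $y\in Q$ and $A(y)\subset O'$. For each $a\in A(y)$ pick $x_a\in O\cap X_n$ with $a\in E_{x_a}$. By Lemma 6(iii),
$$d(y)<2d_n(a)<\tfrac12s(x_a)\qquad\text{for every }a\in A(y).\tag{9}$$
Choose $a_0\in A(y)$ with $n(x_{a_0})$ minimal, and put $B=B_{x_{a_0}}$, $W=W_{x_{a_0}}$. Then $a_0\in E_{x_{a_0}}\subset B\subset W$. Let $a\in A(y)$. By minimality $B\in\mathfrak B_{n(x_{a_0})}\subset\mathfrak B_{n(x_a)}$. By Lemma 4 and (9),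
$$\delta(x_a,a_0)\le\delta(x_a,a)+\delta(a,a_0)<\frac{s(x_a)}4+\frac{d(y)}2<\frac{s(x_a)}2 .$$
Since $a_0\in B$, (8) at $x'=x_a$ forces $x_a\in B\subset W$. So $W$ is one of the members of $\mathcal W$ containing $x_a$, and $a\in E_{x_a}\subset W$. Hence $A(y)\subset W$.

**Step 5: contradiction.** By (9) for $a_0$, $d(y)<\frac12s(x_{a_0})<1/n(x_{a_0})\le1/k_W$. So $y\in L(W,1/k_W)\cap Q=\emptyset$, which is impossible. $\square$

*Proof of Lemma 6(iv).* **Step 1: the traces of $F$ on $\Gamma$ and $X$ are closed.** If $y\in\Gamma\setminus F$, take by (ii) an open $N\ni y$ with $N\subset C_n$; then $N\setminus F=N\setminus(F\cap C_n)$ is a neighborhood of $y$ missing $F$. So $F\cap\Gamma$ is closed in $\Gamma$. Since $F\cap X_n=(F\cap C_n)\cap X$ is closed for all $n$, $F\cap X$ is closed in $X$. It remains to check (3) for $Y\setminus F$ at a point $x\in X\setminus F$.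

**Step 2: start.** Let $x\in X_m$. Since $F\cap C_m$ is closed in $Y'$ and $F\cap X$ is closed in $X$, there are an open $O^m\ni x$ in $X$ with $O^m\cap F=\emptyset$ and an $\varepsilon>0$ with $L(O^m,\varepsilon)\cap F\cap C_m=\emptyset$. This $\varepsilon$ stays fixed.

**Step 3: iterate and intersect.** Lemma 7, applied successively, gives open sets $O^m\supset O^{m+1}\supset\cdots$ with
$$O^{n+1}\cap X_n=O^n\cap X_n,\qquad L(O^n,\varepsilon)\cap F\cap C_n=\emptyset\qquad(n\ge m).$$
Let $O^\infty=\bigcap_nO^n$. For $k\ge n\ge m$ we have $O^{k+1}\cap X_n=O^k\cap X_n$, because $X_n\subset X_k$. So $O^\infty\cap X_n=O^n\cap X_n$ for $n\ge m$. This is open in $X_n$, and for $n<m$ the trace on $X_n$ is then open too. Thus $O^\infty$ is open in the direct limit $X$. Also $x\in O^m\cap X_m=O^\infty\cap X_m$. If $y\in L(O^\infty,\varepsilon)\cap F$, then $y\in C_n$ for some $n\ge m$ by (ii), so $y\in L(O^n,\varepsilon)\cap F\cap C_n=\emptyset$. Hence $L(O^\infty,\varepsilon)\cap F=\emptyset$. $\square$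

## 8. Proofs of Theorems 1 and 2

*Proof of Theorem 2.* If $\Gamma=\emptyset$, take $Y'=Y=X$ and $C_n=X_n$. Otherwise take $Y'$ and $C_n$ as constructed. By (a) and (b) of Section 6 the topology is coarser, induces the same topologies on $X$ and $\Gamma$, and has $X$ as a closed set. By Lemma 5 it is stratifiable. By Lemma 6 the $C_n$ are closed and increasing, $C_n\cap X=X_n$, and $Y'=\operatorname{dir\,lim}C_n$. No ANR property was used. $\blacksquare$

*Proof of Theorem 1.* If all $X_n$ are empty, so is $X$, and there is nothing to prove in the ANR case. An AR($\mathcal S$) is nonempty, because the empty set is not a retract of a point. Discarding empty terms, assume $X_1\ne\emptyset$. By Section 2, $X\in\mathcal S$. Let $X$ be closed in $Y\in\mathcal S$, and take $Y'$ and $C_n$ from Theorem 2. Lemma 1 with $Z=Y'$ gives a set $N\supset X$, open in $Y'$, and a retraction $r:N\to X$ continuous for $Y'$. Here $X$ has the same topology as a subspace of $Y$ and of $Y'$. Since $Y\to Y'$ is continuous, $N$ is open in $Y$, and $r$ is continuous for the topology of $Y$. So $X$ is a retract of a neighborhood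 in $Y$. In the AR case $N=Y$. $\blacksquare$

## 9. Weaker hypotheses, metrizable towers, and a tower that is not closed

Lemma 1 does not need $r_n$ to have values in $X_n$; a later stage will do.

**Theorem 3.** Let $X_1\subset X_2\subset\cdots$ be stratifiable, each closed in the next. Suppose that for every $n$ there is $m(n)\ge n$ such that every map from a closed subset $A$ of any $Z\in\mathcal S$ to $X_n$ extends to a map from a neighborhood of $A$ to $X_{m(n)}$. Then $\operatorname{dir\,lim}X_n$ is an ANR($\mathcal S$). The hypothesis holds, for instance, if $X_n\subset K_n\subset X_{m(n)}$ for some ANR($\mathcal S$)'s $K_n$; the $X_n$ themselves need not be ANR's.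

*Proof.* If all $X_n$ are empty, the claim is trivial. Otherwise, dropping empty terms and reindexing keeps the hypothesis, so assume $X_1\neq\emptyset$. As before, $X\in\mathcal S$. Let $X$ be closed in $Y\in\mathcal S$, with $Y'$ and $C_n$ from Theorem 2. Put $C_0=N_0=X_0=\emptyset$, $q_0=1$ and $q_n=m(\max(q_{n-1},n))$. So $q_n\ge n$ and $q_n\ge q_{n-1}$. We construct closed $N_n\subset C_n$ and maps $r_n:N_n\to X_{q_n}$ with $N_{n-1}\cup X_n\subset\operatorname{int}_{C_n}N_n$, $r_n|_{N_{n-1}}=r_{n-1}$ and $r_n|_{X_n}=\mathrm{id}$. As in Lemma 1, $N_{n-1}\cap X_n=X_{n-1}$, and $r_{n-1}$ is the identity there. So $r_{n-1}\cup\mathrm{id}_{X_n}$ is a map from the closed subset $N_{n-1}\cup X_n$ of $C_n\in\mathcal S$ to $X_{\max(q_{n-1},n)}$. By hypothesis it extends over a neighborhood in $C_n$ with values in $X_{q_n}$. Choose a closed $N_n$ in the interior of this neighborhood with $N_{n-1}\cup X_n\subset\operatorname{int}_{C_n}N_n$, and restrict. Formula (4) and its proof hold word for word, with $r_n$ regarded as a map to $X$. So $r=\bigcup r_n$ is a retraction of an open subset of $Y'$ onto $X$. By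 (b) of Section 6, or trivially if $\Gamma=\emptyset$, it is one for $Y$.

If $X_n\subset K_n\subset X_{m(n)}$ with $K_n$ an ANR($\mathcal S$), then a map $A\to X_n\subset K_n$ extends over a neighborhood into $K_n\subset X_{m(n)}$, because $K_n$ is an ANE($\mathcal S$). To see that the $X_n$ need not be ANR's, let $X_{2k}=[-k,k]$ and
$$X_{2k-1}=[-(k-1),k-1]\cup\{k-\tfrac1j:j\ge1\}\cup\{k\}\qquad(k\ge1)$$
in $\mathbb R$. Each set is closed in the next. With $K_{2k-1}=K_{2k}=X_{2k}$, an AR($\mathcal S$) by (F5), the hypothesis holds for $m(2k-1)=m(2k)=2k$. But $X_{2k-1}$ is not a retract of any neighborhood of it in $\mathbb R$. Such a neighborhood contains $[k-\frac1j,k-\frac1{j+1}]$ for large $j$. The image of this interval would be a connected set containing $k-\frac1j$ and the point $k-\frac1{j+1}$, which is isolated in $X_{2k-1}$. $\blacksquare$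

**Corollary.** The direct limit of any tower of metrizable ANR's (for metrizable spaces), each closed in the next, is an ANR($\mathcal S$); no compactness, local compactness or separability is needed. This contains Cauty's theorem quoted in Section 2.

*Proof.* Let $M$ be a metrizable ANR. By Wojdysławski's theorem $M$ is closed in a convex subset $K$ of a normed space. As $K$ is metrizable, there is a retraction $\rho:V\to M$ of an open neighborhood $V$ of $M$ in $K$. Let $M$ be closed in $Y\in\mathcal S$. By (F5) the inclusion $M\to K$ extends to a map $f:Y\to K$, and $\rho\circ f$ retracts the neighborhood $f^{-1}(V)$ of $M$ in $Y$ onto $M$. So $M$, which is stratifiable because it is metrizable, is an ANR($\mathcal S$), and Theorem 1 applies. Compact subspaces of Hausdorff spaces are closed, so towers of compact ANR's are included. $\blacksquare$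

**Closedness cannot be dropped.** Let $\Delta\subset\mathbb R^2$ be the open unit disc, and let $q_0,q_1,q_2,\dots$ be distinct points of the unit circle with $q_k\to q_0$. Put $X_1=\Delta\cup\{q_0\}$ and $X_{n+1}=X_n\cup\{q_n\}$, with Euclidean topologies. Each $X_n$ is convex, because the open segment between two distinct points of the closed disc lies in $\Delta$. Hence $X_n$ is an AR($\mathcal S$) by (F5). But $X_n$ is not closed in $X_{n+1}$, since $q_n$ is a limit of points of $\Delta$. In $\operatorname{dir\,lim}X_n$ the set $F=\{q_k:k\ge1\}$ is closed, because its traces on the $X_n$ are finite, and $q_0\notin F$. An open set containing $q_0$ has open trace on $X_1$, so it contains $\Delta\cap B(q_0,\rho)$ for some $\rho>0$. An open set containing $F$ has, for each $k\ge1$, open trace on $X_{k+1}\ni q_k$, so it contains $\Delta\cap B(q_k,r_k)$ for some $r_k>0$. For large $k$ we have $q_k\in B(q_0,\rho)$, so $B(q_0,\rho)\cap B(q_k,r_k)$ is a neighborhood of $q_k$ in the plane and meets $\Delta$. Thus $q_0$ and $F$ have no disjoint neighborhoods. The direct limit is not regular, hence not stratifiable,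 and in particular not an ANR($\mathcal S$).
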